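\title{Large isoperimetric regions in the product of a compact manifold with hyperbolic space}

\begin{abstract}
Let $M$ be a compact connected Riemannian manifold without boundary and let $n\ge2$. We prove that every isoperimetric region of sufficiently large volume in $M\times\mathbb{H}^n$ is the product of $M$ with a geodesic ball. The volume threshold is explicit in terms of $|M|$, the Cheeger constant $h(M)$ and $n$; for $n=2$ one may take $256\pi|M|/h(M)^2$. The proof bounds the perimeter from below by a functional of the volumes of the slices and reduces the problem to an inequality for a concave function of one variable; it applies to more general fibers. When $M$ is a circle, the threshold has the optimal order for $n=2$ and for $n\ge4$.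
\end{abstract}

\section{Introduction}

Throughout, $M$ is a compact connected Riemannian manifold without boundary, $\dim M\ge1$, of volume $m=|M|$, and products carry the product metric. The perimeter $P(E)$ of a measurable set $E$ is recalled in Section~\ref{sec:bv}; for a domain with smooth compact boundary it is the area of the boundary. An \emph{isoperimetric region} in a Riemannian manifold is a set of finite volume and finite perimeter whose perimeter is least among all sets of finite perimeter with the same volume. Sets that differ by a null set are identified.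

A theorem of Ritor\'e and Vernadakis states that for each $k\ge1$ there is $v_0>0$, depending on $M$, such that every isoperimetric region in $M\times\mathbb{R}^k$ of volume at least $v_0$ is $M\times B$ with $B$ a Euclidean ball. The problem of proving a similar result with hyperbolic space as second factor is posed in \cite{problem}:

\begin{quote}
Let $n\ge2$. Is there $v_0>0$, depending on $M$ and $n$, such that every isoperimetric region $E\subset M\times\mathbb{H}^n$ with $|E|\ge v_0$ is of the form $M\times B$, with $B\subset\mathbb{H}^n$ a geodesic ball?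
\end{quote}

We show that the answer is yes. We call the sets $M\times B$ \emph{cylinders}.

\subsection*{What to expect}
Let $\omega_n$ be the volume of the unit ball of $\mathbb{R}^n$. In $\mathbb{H}^n$ a geodesic sphere and ball of radius $r$ have area and volume
\[
A(r)=n\omega_n\sinh^{n-1}r,\qquad V(r)=\int_0^rA,
\]
and we define $I:[0,\infty)\to[0,\infty)$ by $I(V(r))=A(r)$. By the isoperimetric theorem in $\mathbb{H}^n$ \cite{Schmidt}, valid for sets of finite perimeter, $P(F)\ge I(|F|)$ for all $F\subset\mathbb{H}^n$ of finite volume, with equality exactly for geodesic balls. The cylinder of volume $v$ has perimeter $mI(v/m)$.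

The simplest competitors are products $S\times B$ with $S\subset M$ a smooth domain, $|S|\le m/2$. Such a set of volume $v$ has a wall $\partial S\times B$ of area $P(S)|B|=vP(S)/|S|$. The least possible ratio is the \emph{Cheeger constant}
\[
h=h(M)=\inf\bigl\{P(S)/|S| : S\subset M\text{ of finite perimeter},\ 0<|S|\le m/2\bigr\},
\]
which is positive (Lemma~\ref{lem:cheeger}); it is the price, per unit of volume, of cutting $M$. In $M\times\mathbb{R}^k$ the cylinder has perimeter of order $v^{(k-1)/k}$, so the wall alone, of area at least $hv$, loses by an order of magnitude. In $\mathbb{H}^n$ we have $A'=(n-1)\coth r\,A\ge(n-1)V'$, so $I(t)\ge(n-1)t$, and $I(t)/t\to n-1$ as $t\to\infty$. Thus $S\times B$ has perimeter at least $(n-1+h)v$, against $(n-1+o(1))v$ for the cylinder. The cylinder still wins, but only by a constant factor. Moreover walls can be tilted, by letting the radius of the ball vary with the point of $M$, and then the two contributions to the area combine as a square root of a sum of squares, which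 is cheaper than a sum. Section~\ref{sec:rot} shows that tilting does beat thin cylinders, and that the mechanism behind this fades as the radius grows. So one guesses that the answer is yes, and the task is to make a narrow comparison uniform over all sets.

\subsection*{Results}

\begin{theorem}\label{thm:hyp}
Let $n\ge2$ and $Q(t)=I(t)/t$, which is nonincreasing with limit $n-1$ as $t\to\infty$. Let $v_0>0$ satisfy
\begin{equation}\label{eq:hypcond}
32\,Q\Bigl(\frac{v_0}{2m}\Bigr)\Bigl(Q\Bigl(\frac{v_0}{2m}\Bigr)-(n-1)\Bigr)\le h(M)^2;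
\end{equation}
all sufficiently large $v_0$ do. If $v\ge v_0$, every $E\subset M\times\mathbb{H}^n$ of finite perimeter with $|E|=v$ satisfies $P(E)\ge mI(v/m)$, with equality if and only if $E=M\times B$ with $B$ a geodesic ball. Hence for $v\ge v_0$ isoperimetric regions of volume $v$ exist and are exactly the sets $M\times B$ with $|B|=v/m$. For $n=2$ one may take $v_0=256\pi|M|/h(M)^2$.
\end{theorem}

The threshold depends only on $|M|$, $h(M)$ and $n$. The fiber $\mathbb{H}^n$ enters only through its isoperimetric inequality, and Theorem~\ref{thm:hyp} is a case of the following statement.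

\begin{theorem}\label{thm:gen}
Let $N$ be a connected Riemannian manifold without boundary. Let $J:[0,\infty)\to[0,\infty)$ be concave with $J(0)=0$, positive and $C^2$ on $(0,\infty)$, with $|J''|$ nonincreasing on $(0,\infty)$, and suppose that $P(F)\ge J(|F|)$ for all $F\subset N$ of finite perimeter and finite volume. Put $Q(t)=J(t)/t$ and $\kappa=\lim_{t\to\infty}J'(t)=\lim_{t\to\infty}Q(t)\ge0$. If $v>0$, $\bar u=v/m$, $Q_0=Q(\bar u/2)$ and
\begin{equation}\label{eq:gencond}
32\,Q_0(Q_0-\kappa)\le h(M)^2,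
\end{equation}
then every $E\subset M\times N$ with $|E|=v$ satisfies $P(E)\ge mJ(\bar u)$, with equality if and only if $E=M\times F$ with $|F|=\bar u$ and $P(F)=J(\bar u)$.
\end{theorem}

For $N=\mathbb{R}^k$ this gives the theorem of Ritor\'e and Vernadakis with an explicit threshold (Remark~\ref{rem:euclid}). The last result shows that a threshold is necessary and measures it. Let $v_0^*(M,n)$ be the infimum of the $v_0>0$ for which the property in the problem holds, $\lambda_1(M)$ the first positive eigenvalue of the Laplacian, $B(r)\subset\mathbb{H}^n$ a geodesic ball of radius $r$, and $S^1_L$ the circle of length $L$.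

\begin{theorem}\label{thm:size}
\begin{enumerate}
\item[(i)] If $\sinh^2r<(n-1)/\lambda_1(M)$, then $M\times B(r)$ is not isoperimetric. Hence $v_0^*(M,n)\ge mV(r_c)$, where $\sinh^2r_c=(n-1)/\lambda_1(M)$.
\item[(ii)] For all $L>0$, $\ \frac1{16\pi}L^3\le v_0^*(S^1_L,2)\le16\pi L^3$. Thus the threshold $256\pi|M|/h(M)^2$ has the optimal order in these cases.
\item[(iii)] For $n\ge4$ there is $K_n$ such that for all $L>0$
\[
L\,V\Bigl(\operatorname{arcsinh}\frac{\sqrt{n-1}\,L}{2\pi}\Bigr)\le v_0^*(S^1_L,n)\le2L\,V\bigl(\operatorname{arcsinh}(\sqrt{2K_n}\,L)\bigr).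
\]
The ratio of the two sides is bounded by a constant depending only on $n$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:rot} works out the method by hand for rotational sets in $S^1_L\times\mathbb{H}^2$. Sections~\ref{sec:bv}--\ref{sec:proof} prove Theorems~\ref{thm:gen} and~\ref{thm:hyp} by a direct estimate valid for every set, which uses neither existence nor regularity of minimizers. Section~\ref{sec:size} proves Theorem~\ref{thm:size}.

\section{Rotational sets and a model case}\label{sec:rot}

With $t=V(r)$ we have $dt/dr=A(r)$, so that $I'(t)=A'(r)/A(r)$ and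
\begin{equation}\label{eq:derivs}
I'(t)=(n-1)\coth r,\qquad I''(t)=-\frac{n-1}{A(r)\sinh^2r}=-\frac{n-1}{n\omega_n\sinh^{n+1}r}.
\end{equation}
Hence $I$ is strictly concave. For $n=2$, $A=2\pi\sinh r$ and $V=2\pi(\cosh r-1)$, so
\begin{equation}\label{eq:I2}
I(t)^2=t^2+4\pi t=(t+2\pi)^2-4\pi^2\qquad(n=2).
\end{equation}

Fix $o\in\mathbb{H}^n$. For a continuous $w:M\to[0,\infty)$ let
\[
\Omega_w=\{(p,y)\in M\times\mathbb{H}^n: V(d(y,o))<w(p)\}.
\]
Its slice over $p$ is the ball about $o$ of volume $w(p)$, so $|\Omega_w|=\int_Mw\,dp$.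

\begin{lemma}\label{lem:area}
If $w$ is smooth and positive on an open set $U\subset M$, then the part of $\partial\Omega_w$ over $U$ is a smooth hypersurface of area $\int_U\sqrt{I(w)^2+|\nabla w|^2}\,dp$.
\end{lemma}

\begin{proof}
Let $r=V^{-1}\circ w$, which is smooth and positive on $U$. In polar coordinates $(\rho,\theta)$ about $o$ the metric is $g_M+d\rho^2+\sinh^2\!\rho\,g_{S^{n-1}}$, and the boundary is the graph $\rho=r(p)$ over $U\times S^{n-1}$, with induced metric $g_M+dr^2+\sinh^2\!r\,g_{S^{n-1}}$. Its area is $\int_UA(r)\sqrt{1+|\nabla r|^2}\,dp$, and $A(r)=I(w)$, $A(r)\nabla r=\nabla w$.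
\end{proof}

Making $w$ nonconstant at fixed mean lowers $\int I(w)$, because $I$ is concave, and creates the term $|\nabla w|$. At second order the balance is explicit.

\begin{proposition}\label{prop:unstable}
If $\sinh^2r<(n-1)/\lambda_1(M)$, there is a set with the volume of $M\times B(r)$ and smaller perimeter.
\end{proposition}

\begin{proof}
Let $\varphi$ be an eigenfunction for $\lambda_1=\lambda_1(M)$; it is smooth, $\int_M\varphi=0$ and $\int_M|\nabla\varphi|^2=\lambda_1\int_M\varphi^2>0$. Put $\bar u=V(r)$ and $w=\bar u+\tau\varphi$ with $\tau$ small, so that $w>0$ and $|\Omega_w|=m\bar u$. Uniformly on $M$,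
\[
\sqrt{I(w)^2+\tau^2|\nabla\varphi|^2}=I(\bar u)+\tau I'(\bar u)\varphi+\frac{\tau^2}2\Bigl(I''(\bar u)\varphi^2+\frac{|\nabla\varphi|^2}{I(\bar u)}\Bigr)+O(|\tau|^3),
\]
and Lemma~\ref{lem:area} gives
\[
P(\Omega_w)=mI(\bar u)+\frac{\tau^2}{2I(\bar u)}\bigl(\lambda_1+I(\bar u)I''(\bar u)\bigr)\int_M\varphi^2\,dp+O(|\tau|^3).
\]
By \eqref{eq:derivs}, $-I(\bar u)I''(\bar u)=(n-1)/\sinh^2r>\lambda_1$, so $P(\Omega_w)<mI(\bar u)$ for small $\tau\ne0$.
\end{proof}

Since $(n-1)/\sinh^2r\to0$, this obstruction disappears for large $r$. To exclude functions $w$ far from a constant we need a global argument. Here it is in the smallest case.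

A \emph{median} of a real measurable function $u$ on $M$ is a number $\mu$ with $|\{u>\mu\}|\le m/2$ and $|\{u<\mu\}|\le m/2$. The number $\mu=\inf\{\tau:|\{u>\tau\}|\le m/2\}$ is one, since $\{u>\mu\}$ and $\{u<\mu\}$ are the increasing unions of the sets $\{u>\mu+1/j\}$ and $\{u\le\mu-1/j\}$, each of measure at most $m/2$; it is nonnegative if $u\ge0$.

\begin{example}\label{ex:model}
Let $M=S^1_L$ with $L\ge\frac12$, $n=2$ and $h=4/L$. Let $w>0$ be smooth with mean $\bar u$ and median $\mu$, and assume $\mu\ge4\pi L^2$ and $w\le2\mu$. We show that $P(\Omega_w)\ge LI(\bar u)$.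

\emph{Step 1: linearize the square root.} Let $s:[0,2\mu]\to[0,1]$ be continuous and $c=\sqrt{1-s^2}$. By the Cauchy--Schwarz inequality, $\sqrt{I(w)^2+w'^2}\ge c(w)I(w)+s(w)|w'|$. Because the weight $s$ depends on the point only through $w$, the second term is the modulus of a derivative: $s(w)|w'|=|g'|$ with $g=\Psi\circ w$, $\Psi(t)=\int_\mu^ts$.

\emph{Step 2: remove the derivative.} As $\Psi$ is nondecreasing and $\Psi(\mu)=0$, the sets $\{g>0\}$ and $\{g<0\}$ have length at most $L/2$, and $\max g\ge0\ge\min g$. Hence $\int|g|\le\frac L2(\max g-\min g)$. Two arcs join a maximum point of $g$ to a minimum point, so $\int|g'|\ge2(\max g-\min g)\ge h\int|g|$. With $\Phi=|\Psi|$,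
\[
P(\Omega_w)\ge\int_{S^1_L}\bigl[c(w)I(w)+h\,\Phi(w)\bigr]d\theta .
\]

\emph{Step 3: compare with a line.} Let $\ell$ be the tangent line of $I$ at $\mu$. If $cI+h\Phi\ge\ell$ on $[0,2\mu]$, then $P(\Omega_w)\ge\int\ell(w)=L\,\ell(\bar u)\ge LI(\bar u)$, because $\ell$ is affine and $I$ is concave. So it does no harm that the median, which Step 2 requires, differs from the mean. Put $a=t+2\pi$, $b=\mu+2\pi$. By \eqref{eq:I2}, $I'(\mu)=b/I(\mu)$, so $\ell(t)=(ab-4\pi^2)/I(\mu)$ and
\[
\ell(t)^2-I(t)^2=\frac{(ab-4\pi^2)^2-(a^2-4\pi^2)(b^2-4\pi^2)}{I(\mu)^2}=\frac{4\pi^2(t-\mu)^2}{I(\mu)^2}.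
\]
Dividing by $\ell(t)+I(t)\ge\ell(0)=2\pi\mu/I(\mu)$ and writing $x=t/\mu$, we bound the deficit: $\ell(t)-I(t)\le\frac{2\pi\mu}{I(\mu)}(x-1)^2$.

\emph{Step 4: choose the weight.} At $t=\mu$ we need $c=1$, so $s(\mu)=0$; the deficit is quadratic in $x-1$, so the gain $h\Phi$ should be quadratic and $s$ linear. Take $s(t)=\varepsilon|x-1|$, so that $\Phi=\frac12\varepsilon\mu(x-1)^2$. Since $c\ge1-s^2$ and $I(t)\le I(2\mu)\le2I(\mu)$ by \eqref{eq:I2},
\[
cI+h\Phi-I\ge h\Phi-s^2I\ge\bigl(\tfrac12h\mu\varepsilon-2I(\mu)\varepsilon^2\bigr)(x-1)^2 .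
\]
The bracket is largest for $\varepsilon=h\mu/(8I(\mu))$; this is at most $h/8=1/(2L)\le1$, so $s\le 1$. The bracket then equals $h^2\mu^2/(32I(\mu))$, which is at least $2\pi\mu/I(\mu)$ exactly when $h^2\mu\ge64\pi$, that is, $\mu\ge4\pi L^2$. This gives $cI+h\Phi\ge\ell$.
\end{example}

The general proof has the same four steps. For an arbitrary set the slices are not balls and their volume is not a smooth function, and Step 2 must be carried out on $M$ (Section~\ref{sec:slice}). The deficit must be estimated without a formula, and values above $2\mu$ must be allowed (Section~\ref{sec:onevar}). Finally, a large volume does not force a large median, so a small median needs a separate argument (Section~\ref{sec:proof}).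

\section{Perimeter, $BV$ functions and the Cheeger constant}\label{sec:bv}

Let $W$ be a Riemannian manifold without boundary. For $f\in L^1(W)$ put
\[
|Df|(W)=\sup\Bigl\{\int_Wf\operatorname{div}X : X\text{ a }C^1\text{ vector field with compact support},\ |X|\le1\Bigr\},
\]
and say $f\in BV(W)$ if this is finite. The perimeter of a measurable set $E$ of finite volume is $P(E)=|D\chi_E|(W)$. If $W$ is compact, $P(E)=P(W\setminus E)$, because $\int_W\operatorname{div}X=0$. We use the following standard facts.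

\begin{enumerate}
\item[(F1)] \emph{Representation.} If $f\in BV(W)$, there are a finite Borel measure $|Df|$, of total mass $|Df|(W)$, and a Borel unit vector field $\xi$ with $\int f\operatorname{div}X=-\int\langle X,\xi\rangle\,d|Df|$ for all $X\in C^1_c$. The vector measure $Df=\xi|Df|$ splits as $\nabla f\,dp+D^sf$, with $\nabla f$ integrable and $D^sf$ concentrated on a Borel set of volume zero. For $f=\chi_E$ we write $\sigma=|D\chi_E|$ and $\nu=-\xi$, so that $\sigma(W)=P(E)$ and
\begin{equation}\label{eq:gauss}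
\int_E\operatorname{div}X=\int\langle X,\nu\rangle\,d\sigma\qquad(X\in C^1_c).
\end{equation}
\item[(F2)] \emph{Semicontinuity and compactness.} If $f_j\to f$ in $L^1$, then $|Df|(W)\le\liminf_j|Df_j|(W)$. If $W$ is compact and $\|f_j\|_1+|Df_j|(W)$ is bounded, a subsequence converges in $L^1$.
\item[(F3)] \emph{Constancy.} If $W$ is connected and $|Df|(W)=0$, then $f$ is constant almost everywhere.
\item[(F4)] \emph{Coarea formula.} If $g\in BV(M)$, then $|Dg|(M)=\int_{-\infty}^\infty P(\{g>\tau\})\,d\tau$.
\item[(F5)] \emph{Chain rule} \cite[Theorem~3.99]{AFP}. If $u\in BV(M)$ and $\Psi\in C^1(\mathbb{R})$ with $|\Psi'|\le1$, then $g=\Psi\circ u\in BV(M)$, $\nabla g=\Psi'(u)\nabla u$ almost everywhere, and $|D^sg|\le|D^su|$. The statement is local, hence valid on $M$.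
\end{enumerate}

\begin{lemma}\label{lem:cheeger}
$h(M)>0$.
\end{lemma}

\begin{proof}
There is $C$ with $\|f-\bar f\|_1\le C|Df|(M)$ for all $f\in BV(M)$, where $\bar f$ is the mean. Otherwise there are $f_j$ with mean $0$, $\|f_j\|_1=1$ and $|Df_j|(M)\to0$; by (F2) a subsequence converges in $L^1$ to some $f$ with mean $0$, norm $1$ and $|Df|(M)=0$, which contradicts (F3). For $f=\chi_S$ we get $2|S|(m-|S|)/m\le CP(S)$, so $|S|\le CP(S)$ when $|S|\le m/2$, and $h\ge1/C$.
\end{proof}

The next lemma replaces Step 2 of Example~\ref{ex:model}.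

\begin{lemma}\label{lem:poincare}
If $g\in BV(M)$ has median $0$, then $|Dg|(M)\ge h\int_M|g|\,dp$.
\end{lemma}

\begin{proof}
For $\tau\ge0$ the set $\{g>\tau\}$ has measure at most $m/2$, so $P(\{g>\tau\})\ge h|\{g>\tau\}|$. For $\tau<0$ the set $\{g\le\tau\}$ has measure at most $m/2$, so $P(\{g>\tau\})=P(\{g\le\tau\})\ge h|\{g\le\tau\}|$. Integrate in $\tau$ and use (F4), $\int_0^\infty|\{g>\tau\}|\,d\tau=\int g^+$ and $\int_{-\infty}^0|\{g\le\tau\}|\,d\tau=\int g^-$.
\end{proof}

\section{Slicing}\label{sec:slice}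

Let $N$ be as in Theorem~\ref{thm:gen} and let $E\subset M\times N$ be a Borel set of finite volume and finite perimeter, with $\sigma$ and $\nu$ as in \eqref{eq:gauss}. Put
\[
E_p=\{y\in N:(p,y)\in E\},\qquad u(p)=|E_p|,
\]
so that $u\in L^1(M)$ and $\int_Mu\,dp=|E|$; we set $u=0$ on the Borel null set where $|E_p|=\infty$. There is no area formula now, but the normal splits into components tangent to the factors, $\nu=(\nu_M,\nu_N)$ with $|\nu_M|^2+|\nu_N|^2=1$. Define finite measures on $M$ by
\[
\sigma_N(B)=\int_{B\times N}|\nu_N|\,d\sigma,\qquad\sigma_M(B)=\int_{B\times N}|\nu_M|\,d\sigma .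
\]
For $\Omega_w$ with $w$ smooth and positive, $\nu$ is proportional to $(-\nabla r,\partial_\rho)$, and $\sigma_N=I(w)\,dp$, $\sigma_M=|\nabla w|\,dp$. In general these identities become inequalities.

\begin{lemma}\label{lem:slice}
\begin{enumerate}
\item[(a)] $\int_BP(E_p)\,dp\le\sigma_N(B)$ for every Borel set $B\subset M$.
\item[(b)] $u\in BV(M)$ and $|Du|\le\sigma_M$.
\item[(c)] If $\gamma,\beta:M\to[0,1]$ are Borel and $\gamma^2+\beta^2\le1$, then
\[
P(E)\ge\int_M\gamma(p)P(E_p)\,dp+\int_M\beta\,d|Du| .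
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The best test field for $P(E_p)$ depends on $p$; we handle this by reducing to countably many fields. Exhaust $N$ by compact sets $K_1\subset K_2\subset\cdots$, each contained in the interior of the next. The $C^1$ fields supported in $K_j$ with $|X|\le1$ form a separable space in the $C^1$ norm, and $X\mapsto\int_F\operatorname{div}X$ is continuous on it for every measurable $F$. Collecting countable dense families, we obtain $X_0=0,X_1,X_2,\dots$ with $|X_i|\le1$ and $P(F)=\sup_i\int_F\operatorname{div}X_i$ for all measurable $F\subset N$ of finite volume. The functions $f_i(p)=\int_{E_p}\operatorname{div}X_i$ are bounded and Borel. For $0\le\eta\in C^1(M)$ the field $\eta(p)X_i(y)$ has compact support, since $M$ is compact, and divergence $\eta\operatorname{div}X_i$, so \eqref{eq:gauss} gives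
\[
\int_M\eta f_i\,dp=\int\eta\,\langle X_i,\nu_N\rangle\,d\sigma\le\int_M\eta\,d\sigma_N .
\]
Thus the signed measure $\sigma_N-f_i\,dp$ is nonnegative. Split $B$ into Borel sets $B_0,\dots,B_k$ with $\max_{i\le k}f_i=f_j$ on $B_j$; summing $\int_{B_j}f_j\,dp\le\sigma_N(B_j)$ gives $\int_B\max_{i\le k}f_i\,dp\le\sigma_N(B)$. The maxima are nonnegative because $f_0=0$, and they increase to $P(E_p)$ for almost every $p$. Monotone convergence gives (a).

(b) Let $Y$ be a $C^1$ field on $M$ and let $\zeta_j\in C_c^\infty(N)$, $0\le\zeta_j\le1$, $\zeta_j=1$ on $K_j$. The field $\zeta_j(y)Y(p)$ has divergence $\zeta_j\operatorname{div}Y$, so $\int_E\zeta_j\operatorname{div}Y=\int\zeta_j\langle Y,\nu_M\rangle\,d\sigma$. Since $|E|$ and $\sigma$ are finite, dominated convergence gives $\int_Mu\operatorname{div}Y\,dp=\int\langle Y,\nu_M\rangle\,d\sigma$, whose modulus is at most $\int_M|Y|\,d\sigma_M$. Hence $u\in BV(M)$, and taking $Y$ supported in an open set $U$ gives $|Du|(U)\le\sigma_M(U)$; outer regularity extends this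 to Borel sets.

(c) By the Cauchy--Schwarz inequality $1\ge\gamma(p)|\nu_N|+\beta(p)|\nu_M|$. Integrating against $\sigma$ gives $P(E)\ge\int_M\gamma\,d\sigma_N+\int_M\beta\,d\sigma_M$, and (a), (b) finish the proof.
\end{proof}

We now let the weights depend on $u(p)$. One point is new compared with Example~\ref{ex:model}: where $u$ jumps, $\Psi\circ u$ jumps by the integral of $s$ over a whole interval, which the single value $s(u(p))$ does not control. But the singular part of $Du$ lives on a null set, which the term $\int\gamma P(E_p)\,dp$ does not see, so there we may take $\beta=1$ at no cost.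

\begin{proposition}\label{prop:reduce}
Assume $P(F)\ge J(|F|)$ for all $F\subset N$ of finite perimeter and finite volume. Let $\mu\ge0$ be a median of $u$, let $s:\mathbb{R}\to[0,1]$ be continuous, and put $c=\sqrt{1-s^2}$ and $\Phi(t)=\bigl|\int_\mu^ts\bigr|$. Then
\[
P(E)\ge\int_M\bigl[c(u)J(u)+h\,\Phi(u)\bigr]dp .
\]
\end{proposition}

\begin{proof}
Let $D^su$ be concentrated on the Borel null set $Z$. Apply Lemma~\ref{lem:slice}(c) with $(\gamma,\beta)=(c(u),s(u))$ off $Z$ and $(0,1)$ on $Z$. By Lemma~\ref{lem:slice}(a), $P(E_p)<\infty$ for almost every $p$, so $P(E_p)\ge J(u(p))$ almost everywhere, and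
\[
P(E)\ge\int_Mc(u)J(u)\,dp+\int_Ms(u)|\nabla u|\,dp+|D^su|(M).
\]
Let $\Psi(t)=\int_\mu^ts$ and $g=\Psi\circ u$. By (F5) the last two terms add up to at least $|Dg|(M)$. Since $\Psi$ is nondecreasing and $\Psi(\mu)=0$, we have $\{g>0\}\subset\{u>\mu\}$ and $\{g<0\}\subset\{u<\mu\}$, so $0$ is a median of $g$. Lemma~\ref{lem:poincare} gives $|Dg|(M)\ge h\int_M|g|\,dp=h\int_M\Phi(u)\,dp$.
\end{proof}

\section{An inequality in one variable}\label{sec:onevar}

Let $J$ be as in Theorem~\ref{thm:gen}; it need not be continuous at $0$. Concavity places $J$ below each tangent line on all of $[0,\infty)$. Evaluating the tangent line at $t$ at the point $0$ gives $0\le J(t)-tJ'(t)$, that is $J'\le Q$, and so $Q'=(J'-Q)/t\le0$. The derivative $J'$ is nonincreasing, and $J'\ge0$, for otherwise a tangent line, and hence $J$, would become negative. So $\kappa=\lim J'\ge0$ exists, and $Q(t)=\bigl(J(1)+\int_1^tJ'\bigr)/t\to\kappa$. In summary,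
\begin{equation}\label{eq:Jfacts}
J\text{ is nondecreasing},\quad Q\text{ is nonincreasing},\quad\kappa\le J'\le Q,\quad J(t)\ge\kappa t .
\end{equation}

Fix $\mu>0$ and write $Q_\mu=Q(\mu)>0$, $x=t/\mu$, and
\[
\ell(t)=J(\mu)+J'(\mu)(t-\mu),\qquad G=\ell-J\ge0,\qquad\delta(x)=\min\{(x-1)^2,|x-1|\}.
\]
Thus $\delta(x)=(x-1)^2$ for $0\le x\le2$ and $\delta(x)=x-1$ for $x\ge2$.

\begin{lemma}\label{lem:deficit}
For all $t\ge0$, $\ G(t)\le(Q_\mu-\kappa)\,\mu\,\delta(x)$.
\end{lemma}

\begin{proof}
First, $G(0)=\ell(0)=(Q_\mu-J'(\mu))\mu\le(Q_\mu-\kappa)\mu$. For $t>0$, $t\ne\mu$, Taylor's formula gives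
\[
\frac{G(t)}{(t-\mu)^2}=\int_0^1(1-a)\,\bigl|J''(\mu+a(t-\mu))\bigr|\,da .
\]
The right side is nonincreasing in $t$ because $|J''|$ is nonincreasing, so it is at most its limit as $t\to0^+$, which is $(\ell(0)-J(0^+))/\mu^2\le(Q_\mu-\kappa)/\mu$. Hence $G(t)\le(Q_\mu-\kappa)\mu(x-1)^2$ for all $t\ge0$. For $t>\mu$, \eqref{eq:Jfacts} also gives
\[
G(t)=\int_\mu^t\bigl(J'(\mu)-J'(\tau)\bigr)d\tau\le(J'(\mu)-\kappa)(t-\mu)\le(Q_\mu-\kappa)\mu(x-1).
\]
The first bound covers $x\le2$, the second $x\ge2$.
\end{proof}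

On $[0,2\mu]$ we keep the weight of Example~\ref{ex:model}, with $\varepsilon=h/(8Q_\mu)$ capped at $1$. Beyond $2\mu$ a linear weight would eventually exceed $1$, and if $\kappa>0$ the loss $s^2J$ would grow faster than the gain $h\Phi$. The deficit grows only linearly there, so we freeze $s$; then gain, loss and deficit are all at most linear.

\begin{lemma}\label{lem:pointwise}
Let $h>0$ and $32\,Q_\mu(Q_\mu-\kappa)\le h^2$. Put
\[
\varepsilon=\min\Bigl\{1,\frac h{8Q_\mu}\Bigr\},\qquad s(t)=\varepsilon\min\{|t/\mu-1|,1\},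
\]
$c=\sqrt{1-s^2}$ and $\Phi(t)=|\int_\mu^ts|$. Then $c(t)J(t)+h\Phi(t)\ge\ell(t)$ for all $t\ge0$, with equality only at $t=\mu$.
\end{lemma}

\begin{proof}
At $t=\mu$ both sides equal $J(\mu)$. Let $x\ne1$. Since $c\ge1-s^2$,
\begin{equation}\label{eq:chain}
cJ+h\Phi-\ell\ge(h\Phi-s^2J)-G .
\end{equation}
We bound $h\Phi-s^2J$ from below, using $\varepsilon Q_\mu\le h/8$ and, for $t\ge\mu$, $J(t)=tQ(t)\le x\mu Q_\mu$.

If $0\le x<1$, then $\Phi=\frac12\varepsilon\mu(1-x)^2$ and $J(t)\le J(\mu)=\mu Q_\mu$, so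
\[
h\Phi-s^2J\ge\varepsilon\mu(1-x)^2\bigl(\tfrac h2-\varepsilon Q_\mu\bigr)\ge\tfrac38h\varepsilon\mu\,\delta(x).
\]
If $1<x\le2$, then $\Phi=\frac12\varepsilon\mu(x-1)^2$ and $J(t)\le2\mu Q_\mu$, so
\[
h\Phi-s^2J\ge\varepsilon\mu(x-1)^2\bigl(\tfrac h2-2\varepsilon Q_\mu\bigr)\ge\tfrac14h\varepsilon\mu\,\delta(x).
\]
If $x>2$, then $\Phi=\frac12\varepsilon\mu+\varepsilon\mu(x-2)=\varepsilon\mu(x-\frac32)$ and $s^2J\le\varepsilon^2x\mu Q_\mu\le\frac18h\varepsilon\mu x$. Since $\frac78x-\frac32-\frac14(x-1)=\frac58(x-2)>0$,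
\[
h\Phi-s^2J\ge h\varepsilon\mu\bigl(\tfrac78x-\tfrac32\bigr)\ge\tfrac14h\varepsilon\mu\,\delta(x).
\]

Next, $Q_\mu-\kappa\le\frac14h\varepsilon$. If $\varepsilon=h/(8Q_\mu)$, this is the hypothesis. If $\varepsilon=1$, then $h\ge8Q_\mu$ and $\frac h4\ge2Q_\mu>Q_\mu-\kappa$, with strict inequality. By Lemma~\ref{lem:deficit}, $G\le\frac14h\varepsilon\mu\,\delta(x)$, and the right side of \eqref{eq:chain} is nonnegative.

It remains to see that some inequality is strict. For $x<1$ this holds because $\frac38>\frac14$ and $\delta(x)>0$. Let $x>1$. If $\varepsilon<1$, then $0<s<1$, so $c>1-s^2$, and $J(t)>0$ makes \eqref{eq:chain} strict. If $\varepsilon=1$, then $G\le(Q_\mu-\kappa)\mu\,\delta(x)<\frac14h\varepsilon\mu\,\delta(x)$.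
\end{proof}

\begin{remark}
The monotonicity of $|J''|$ is used only in Lemma~\ref{lem:deficit}, where it makes $t=0$ the worst case. Some control of $J''(\mu)$ is needed: if $s(t)=a|t-\mu|$ near $\mu$, then
\[
cJ+h\Phi-\ell=\tfrac12(t-\mu)^2\bigl(ha-a^2J(\mu)-|J''(\mu)|\bigr)+o\bigl((t-\mu)^2\bigr),
\]
and $ha-a^2J(\mu)\le h^2/(4J(\mu))$, so the inequality fails near $\mu$ if $J(\mu)|J''(\mu)|>h^2/4$. This is the quantity that was compared with $\lambda_1(M)$ in Proposition~\ref{prop:unstable}.
\end{remark}

\section{Proofs of Theorems~\ref{thm:gen} and~\ref{thm:hyp}}\label{sec:proof}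

\begin{proof}[Proof of Theorem~\ref{thm:gen}]
Let $|E|=v$. We may assume that $P(E)<\infty$ and that $E$ is Borel. Let $\mu\ge0$ be a median of $u(p)=|E_p|$. Lemma~\ref{lem:pointwise} needs a condition on $Q(\mu)$, while \eqref{eq:gencond} concerns $Q(\bar u/2)$; we distinguish two cases.

\emph{Small median: $\mu\le\bar u/2$.} Here $u$ is far from its median on average: $\int_M|u-\mu|\,dp\ge v-m\mu\ge v/2$. A constant weight suffices. Proposition~\ref{prop:reduce} with $s=\sin\alpha$, $\alpha\in[0,\pi/2]$, has $c=\cos\alpha$ and $\Phi(t)=\sin\alpha\,|t-\mu|$, and $J(t)\ge\kappa t$ gives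
\[
P(E)\ge v\bigl(\kappa\cos\alpha+\tfrac h2\sin\alpha\bigr).
\]
Choosing $(\cos\alpha,\sin\alpha)$ proportional to $(\kappa,h/2)$ yields $P(E)\ge v\sqrt{\kappa^2+h^2/4}$. On the other hand $mJ(\bar u)=vQ(\bar u)$, and by \eqref{eq:Jfacts} and \eqref{eq:gencond}
\[
Q(\bar u)^2-\kappa^2\le(Q_0+\kappa)(Q_0-\kappa)\le2Q_0(Q_0-\kappa)\le\frac{h^2}{16}<\frac{h^2}4,
\]
where the last step uses $h>0$. Hence $P(E)>mJ(\bar u)$.

\emph{Large median: $\mu>\bar u/2$.} Then $\kappa\le Q_\mu\le Q_0$, so $32\,Q_\mu(Q_\mu-\kappa)\le h^2$. Proposition~\ref{prop:reduce} with the weight of Lemma~\ref{lem:pointwise} gives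
\begin{equation}\label{eq:main}
P(E)\ge\int_M\bigl[c(u)J(u)+h\Phi(u)\bigr]dp\ge\int_M\ell(u)\,dp=m\,\ell(\bar u)\ge mJ(\bar u).
\end{equation}

\emph{Equality.} Suppose $P(E)=mJ(\bar u)$. The median is large, and equality in the second step of \eqref{eq:main} forces $u=\mu$ almost everywhere by Lemma~\ref{lem:pointwise}; integrating, $\mu=\bar u$. All slices have the same volume, and we must show that they are the same set. By Lemma~\ref{lem:slice}(a),
\[
mJ(\bar u)\le\int_MP(E_p)\,dp\le\int|\nu_N|\,d\sigma\le P(E)=mJ(\bar u).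
\]
Therefore $P(E_p)=J(\bar u)$ for almost every $p$, and $|\nu_N|=1$, so $\nu_M=0$, $\sigma$-almost everywhere. For $\eta\in C^1_c(N)$ let $f_\eta(p)=\int_{E_p}\eta$. For every $C^1$ field $Y$ on $M$, \eqref{eq:gauss} applied to $\eta(y)Y(p)$ gives
\[
\int_Mf_\eta\operatorname{div}Y\,dp=\int\eta\,\langle Y,\nu_M\rangle\,d\sigma=0,
\]
so $f_\eta$ is constant almost everywhere by (F3). Choose $\eta_1,\eta_2,\ldots\in C^1_c(N)$ that contain, for each $K_j$ of an exhaustion as in Lemma~\ref{lem:slice}, a uniformly dense subset of the $C^1$ functions supported in $K_j$. Outside a null set $M_0\subset M$ every $f_{\eta_i}$ is constant, $|E_p|=\bar u$ and $P(E_p)=J(\bar u)$. For $p,p'\notin M_0$ we get $\int(\chi_{E_p}-\chi_{E_{p'}})\eta=0$ for all $\eta_i$, then for all $\eta\in C_c^1(N)$, so $E_p=E_{p'}$ up to a null set. With $F$ this common slice, Fubini's theorem gives $E=M\times F$.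

Conversely, let $|F|=\bar u$ and $P(F)=J(\bar u)$. For $X=(X_M,X_N)\in C^1_c(M\times N)$ with $|X|\le1$,
\[
\int_{M\times F}\operatorname{div}X=\int_M\int_F\operatorname{div}_NX_N\,dy\,dp+\int_F\int_M\operatorname{div}_MX_M\,dp\,dy\le mP(F)+0 .
\]
So $P(M\times F)\le mJ(\bar u)$, and the lower bound already proved gives equality.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:hyp}]
Take $N=\mathbb{H}^n$ and $J=I$. The function $I$ is continuous with $I(0)=0$, and by \eqref{eq:derivs} it is concave, $|I''|$ is decreasing and $\kappa=\lim_{r\to\infty}(n-1)\coth r=n-1$. The inequality $P(F)\ge I(|F|)$ is the isoperimetric theorem \cite{Schmidt}. By \eqref{eq:Jfacts}, $Q$ is nonincreasing with limit $n-1$, and so $Q(Q-(n-1))$ is nonincreasing with limit $0$. As $h>0$, \eqref{eq:hypcond} holds for all large $v_0$, and it implies \eqref{eq:gencond} for every $v\ge v_0$. Theorem~\ref{thm:gen} gives $P(E)\ge mI(v/m)$, with equality if and only if $E=M\times F$ with $|F|=v/m$ and $P(F)=I(|F|)$, that is, with $F$ a geodesic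 ball. The cylinders attain the bound, so they are exactly the isoperimetric regions of volume $v$.

For $n=2$, \eqref{eq:I2} gives $Q(t)^2=1+4\pi/t$, so $32Q(Q-1)\le32(Q^2-1)=128\pi/t$. With $t=v_0/(2m)$, condition \eqref{eq:hypcond} holds if $256\pi m/v_0\le h^2$.
\end{proof}

\begin{remark}\label{rem:euclid}
For $N=\mathbb{R}^k$ take $J(t)=k\omega_k^{1/k}t^{(k-1)/k}$ for $t>0$ and $J(0)=0$. The Euclidean isoperimetric inequality states $P(F)\ge J(|F|)$, with equality exactly for balls; $|J''|$ is a multiple of $t^{-(k+1)/k}$, and $\kappa=0$. For $k=1$, $J=2$ on $(0,\infty)$, which is why continuity at $0$ is not assumed. Condition \eqref{eq:gencond} reads $k\omega_k^{1/k}(v/2m)^{-1/k}\le h/\sqrt{32}$, so the theorem of Ritor\'e and Vernadakis holds with $v_0=2m\,\omega_k(4\sqrt2\,k/h)^k$.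
\end{remark}

\begin{remark}
Connectedness of $M$ enters through (F3), in Lemma~\ref{lem:cheeger} and in the equality case. It cannot be dropped: if $M_1$ is a component of a disconnected $M$, then $M_1\times B$ of volume $v$ has perimeter $vQ(v/|M_1|)<vQ(v/m)$, because $I$ is strictly concave with $I(0)=0$ and so $Q$ is strictly decreasing. No cylinder is then isoperimetric.
\end{remark}

\section{The size of the threshold}\label{sec:size}

The isometry group of $M\times\mathbb{H}^n$ acts cocompactly, so isoperimetric regions exist for every volume \cite{Morgan}. All cylinders of a given volume are congruent. Hence, if the cylinder of volume $v$ is not isoperimetric, some isoperimetric region of volume $v$ is not a cylinder, and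
\begin{equation}\label{eq:lower}
v_0^*(M,n)\ge v .
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:size}(i)]
The first assertion is Proposition~\ref{prop:unstable}. By \eqref{eq:lower}, $v_0^*(M,n)\ge mV(r)$ for all $r<r_c$; let $r\to r_c$.
\end{proof}

For $M=S^1_L$ we have $m=L$ and $\lambda_1=4\pi^2/L^2$. A set of finite perimeter in a circle is, up to a null set, a finite union of arcs with disjoint closures, and its perimeter is the number of endpoints. So $P(S)\ge2$ if $0<|S|\le L/2$, with equality for a half-circle, and $h=4/L$.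

For $n=2$, part (i) gives the lower bound $2\pi L(\sqrt{1+y^2}-1)$ with $y=L/2\pi$, which is at most $2\pi Ly=L^2$; for large $L$ this is far below $L^3$, and a different competitor is needed. By \eqref{eq:I2}, $I(t)$ is close to $t+2\pi$ for large $t$, while $I(0)=0$. Emptying the slices over half of the circle therefore saves about $2\pi\cdot L/2$, and tilting the boundary costs about $\int w'^2/(2w)$, which is of order $v/L^2$. The two balance when $v$ is of order $L^3$.

\begin{proof}[Proof of Theorem~\ref{thm:size}(ii)]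
The upper bound is Theorem~\ref{thm:hyp}: $256\pi L\cdot L^2/16=16\pi L^3$.

Let $L\le8\pi$, so $y=L/2\pi\le4$. Here $\sinh r_c=y$ and $V(r_c)=2\pi(\sqrt{1+y^2}-1)$, so by (i)
\[
v_0^*(S^1_L,2)\ge\frac{2\pi L\,y^2}{\sqrt{1+y^2}+1}\ge\frac{L^3}{2\pi(\sqrt{17}+1)}\ge\frac{L^3}{16\pi}.
\]

Let $L>8\pi$ and $v=L^3/(16\pi)$. With $\theta\in[0,L)$ the arclength, put $w(\theta)=\frac{4v}L\sin^2(2\pi\theta/L)$ for $0\le\theta\le L/2$ and $w=0$ elsewhere. Then $|\Omega_w|=\frac{4v}L\cdot\frac L4=v$. The boundary is smooth except over $\theta=0$ and $\theta=L/2$. To bypass these points, cut $\Omega_w$ to $j^{-1}<\theta<L/2-j^{-1}$. The cut set is bounded by two disks of area $w(j^{-1})\to0$ and by the surface of Lemma~\ref{lem:area}, and its perimeter is at most the total area by the divergence theorem. By (F2), \eqref{eq:I2} and $\sqrt{a^2+b^2}\le a+b^2/(2a)$,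
\[
P(\Omega_w)\le\int_0^{L/2}\sqrt{(w+2\pi)^2+w'^2}\,d\theta\le\int_0^{L/2}\Bigl(w+2\pi+\frac{w'^2}{2w}\Bigr)d\theta .
\]
Now $w'^2/(2w)=\frac{32\pi^2v}{L^3}\cos^2(2\pi\theta/L)$ has integral $8\pi^2v/L^2=\pi L/2$, so $P(\Omega_w)\le v+\frac32\pi L$.

For the cylinder of volume $v$ put $\bar u=v/L$ and $a=\bar u+2\pi$. Since $a\ge\bar u$ and $I(\bar u)\ge\bar u$, \eqref{eq:I2} gives $a-I(\bar u)=4\pi^2/(a+I(\bar u))\le2\pi^2/\bar u$. Its perimeter is therefore
\[
LI(\bar u)\ge v+2\pi L-\frac{2\pi^2L^2}v=v+2\pi L-\frac{32\pi^3}L>v+\frac32\pi L,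
\]
the last step because $L^2>64\pi^2$. The cylinder is not isoperimetric, and \eqref{eq:lower} gives $v_0^*(S^1_L,2)\ge L^3/(16\pi)$.
\end{proof}

In higher dimensions the question is whether $Q(Q-(n-1))$, which governs \eqref{eq:hypcond}, is comparable to $1/\sinh^2\rho$, which governs (i).

\begin{proof}[Proof of Theorem~\ref{thm:size}(iii)]
The lower bound is (i) with $\sinh r_c=\sqrt{n-1}\,L/(2\pi)$. For the upper bound evaluate $Q$ at $t=V(\rho)$. Since $A'-(n-1)A=(n-1)n\omega_n\sinh^{n-2}\!\tau\,(\cosh\tau-\sinh\tau)$ at radius $\tau$,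
\begin{equation}\label{eq:Qformula}
Q-(n-1)=\frac{A(\rho)-(n-1)V(\rho)}{V(\rho)}=\frac{(n-1)\int_0^\rho\sinh^{n-2}\!\tau\;e^{-\tau}\,d\tau}{\int_0^\rho\sinh^{n-1}\!\tau\,d\tau}.
\end{equation}
For $n\ge4$ the integrand in the numerator is at most $e^{(n-3)\tau}$, so the numerator is $O(e^{(n-3)\rho})$, while the denominator is at least a positive multiple of $e^{(n-1)\rho}$ for $\rho\ge1$. Thus $Q-(n-1)=O(e^{-2\rho})$ as $\rho\to\infty$, with $Q$ bounded. As $\rho\to0$, $A\sim n\omega_n\rho^{n-1}$ and $V\sim\omega_n\rho^n$, so $Q\sim n/\rho$ and $\sinh^2\!\rho\;Q(Q-(n-1))\to n^2$. By continuity,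
\[
K_n=\sup_{\rho>0}\ \sinh^2\!\rho\;Q\,(Q-(n-1))
\]
is finite, and $K_n\ge n^2$. Let $v_0=2LV(\rho)$ with $\sinh\rho=\sqrt{2K_n}\,L$. Then the left side of \eqref{eq:hypcond} is at most $32K_n/\sinh^2\rho=16/L^2=h^2$, and Theorem~\ref{thm:hyp} gives the upper bound.

For the ratio, the substitution $z=\sinh\tau$ gives $W(y):=V(\operatorname{arcsinh}y)=n\omega_n\int_0^yz^{n-1}(1+z^2)^{-1/2}\,dz$. For $C\ge1$, replacing $z$ by $Cz$,
\[
W(Cy)=n\omega_n\int_0^y\frac{C^nz^{n-1}}{\sqrt{1+C^2z^2}}\,dz\le C^nW(y).
\]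
Take $y=\sqrt{n-1}\,L/(2\pi)$ and $C=2\pi\sqrt{2K_n/(n-1)}$, which is at least $1$ since $K_n\ge n^2$. The ratio of the two bounds is $2W(Cy)/W(y)\le2C^n$.
\end{proof}

\begin{remark}
The restriction $n\ge4$ is used for the finiteness of $K_n$. For $n=3$ the integral in the numerator of \eqref{eq:Qformula} is $\frac\rho2-\frac14(1-e^{-2\rho})$, which is unbounded, and for $n=2$ it is $1-e^{-\rho}$, over the denominator $\cosh\rho-1$; in both cases $\sinh^2\!\rho\;(Q-(n-1))\to\infty$.
\end{remark}

\begin{thebibliography}{9}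

\bibitem{AFP}
Ambrosio, Fusco and Pallara, \emph{Functions of Bounded Variation and Free Discontinuity Problems}.

\bibitem{problem}
\emph{Large isoperimetric regions in the product of a compact manifold with Euclidean space},
\texttt{https://wpd.ugr.es/\textasciitilde{}geometry/seminar/files/talks/MRitor\'e20140131.pdf}

\bibitem{Morgan}
Morgan, \emph{Geometric Measure Theory}.

\bibitem{Schmidt}
E.~Schmidt, 1943.

\end{thebibliography}
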